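\title{Every finite cyclic group is quasi-periodic}

\begin{abstract}
A complementing pair in a finite Abelian group $\Gamma$ is a pair $(A,B)$ of subsets such that every element of $\Gamma$ is uniquely a sum $a+b$ with $a\in A$, $b\in B$. A conjecture of Haj\'os states that in a finite cyclic group every such pair is quasi-periodic: one of the two sets splits into equal parts whose sumsets with the other set are translates of one another by the elements of a subgroup. We prove this conjecture. More precisely, let $q$ be a prime and $\Gamma=G\times\mathbb Z_{q^\beta}$ with $q\nmid|G|$. We show that in every complementing pair exactly one component is decomposable by the subgroup of order $q$, namely the one on which the character $(u,x)\mapsto e^{2\pi i x/q^\beta}$ sums to zero. The proof combines dilations of complementing pairs with a reduction modulo $q$ in the group ring of $G$.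
\end{abstract}

\section{Complementing pairs and quasi-periodicity}\label{sec:intro}

Let $\Gamma$ be a finite Abelian group, written additively. For $A,B\subseteq\Gamma$ we write $A\oplus B$ for the sumset $A+B=\{a+b:a\in A,\ b\in B\}$ when each of its elements has a unique representation $a+b$ with $a\in A$, $b\in B$. The pair $(A,B)$ is a \emph{complementing pair} in $\Gamma$ if $A\oplus B=\Gamma$, and $A$, $B$ are its \emph{components}. Equivalently, the translates $A+b$, $b\in B$, tile $\Gamma$. For $n\ge2$ let $\mathbb Z_n=\{0,1,\dots,n-1\}$ be the cyclic group of order $n$, and let $\langle g\rangle$ denote the subgroup generated by $g$.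

The first complementing pairs that come to mind consist of a subgroup and a set of coset representatives. One may ask whether some subgroup is visible in every pair. The most direct guess is that one component is always \emph{periodic}, where $S\subseteq\Gamma$ is periodic if $g+S=S$ for some $g\ne0$; such an $S$ is a union of cosets of $\langle g\rangle$. This guess is correct in $\mathbb Z_{q^\beta}$ for a prime $q$ (Section~\ref{sec:small}), but not in all cyclic groups.

\begin{example}\label{ex:72}
In $\mathbb Z_{72}$ let $A=\{0,8,16\}\oplus\{0,18\}$ and $B=B_{\mathrm{ev}}\cup B_{\mathrm{odd}}$, where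
\[
B_{\mathrm{ev}}=\{0,6,12\}\oplus\{0,36\},\qquad B_{\mathrm{odd}}=\{1,5\}\oplus\{0,24,48\}.
\]
Since $\{0,18\}+\{0,36\}=\langle18\rangle$, we have $A+B_{\mathrm{ev}}=\langle 18\rangle+\{0,8,16\}+\{0,6,12\}$, and the nine sums $0,6,12,8,14,20,16,22,28$ cover the nine even residues modulo $18$. Since $\{0,8,16\}+\{0,24,48\}=\langle 8\rangle$, we have $A+B_{\mathrm{odd}}=\langle8\rangle+\{1,5,19,23\}$, and $1,5,19,23$ cover the four odd residues modulo $8$. So $A+B=\mathbb Z_{72}$, and $|A||B|=72$ forces $A\oplus B=\mathbb Z_{72}$. The elements $g$ with $g+S=S$ form a subgroup, so a periodic subset of $\mathbb Z_{72}$ is invariant under $36$ or under $24$. But $0\in A$ and $24,36\notin A$, while $0,1\in B$ and $24,37\notin B$. Neither component is periodic.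
\end{example}

The remedy is to ask for less: the subgroup should act not on the positions $b$ of the tiles $A+b$, but on unions of tiles.

\begin{definition}\label{def:dec}
Let $(A,B)$ be a complementing pair in $\Gamma$ and let $H=\{h_0,\dots,h_{m-1}\}$ be a subgroup of order $m\ge2$ with $h_0=0$. The component $B$ is \emph{decomposable by $H$} if $B$ can be partitioned into $m$ subsets $B^{(0)},\dots,B^{(m-1)}$ of equal size such that
\[
A\oplus B^{(k)}=h_k+\bigl(A\oplus B^{(0)}\bigr)\qquad\text{for } k=0,\dots,m-1 .
\]
Decomposability of $A$ is defined with the roles of $A$ and $B$ exchanged. The pair is \emph{quasi-periodic} if at least one component is decomposable by some subgroup of order at least $2$. The group $\Gamma$ is \emph{quasi-periodic} if all its complementing pairs are.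
\end{definition}

A periodic component is decomposable: if $g+B=B$ with $g\neq0$, take $H=\langle g\rangle$, let $B^{(0)}$ contain one element from each coset of $H$ in $B$, and put $B^{(k)}=h_k+B^{(0)}$. The pair of Example~\ref{ex:72} is quasi-periodic too. Take $H=\{0,36\}$ and
\begin{equation}\label{eq:72parts}
B^{(0)}=\{0,42,48\}\cup\{1,25,49\},\qquad B^{(1)}=\{36,6,12\}\cup\{5,29,53\}.
\end{equation}
The even halves differ by $36$. The odd halves do not, but their sumsets with $A$ are $1+\langle 8\rangle+\{0,18\}$ and $5+\langle8\rangle+\{0,18\}$, and these differ by $36$ because $37-5\in\langle8\rangle$.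

The problem that we solve, taken from \cite{quasi}, is the following conjecture of Haj\'os: \emph{all finite cyclic groups are quasi-periodic}, that is, $\mathbb Z_n$ is quasi-periodic for every $n\ge2$. Besides the case of a periodic component, it is known that $\mathbb Z_{pqrst}$ is quasi-periodic for distinct primes $p,q,r,s,t$, and that in every complementing pair in $G\times\mathbb Z_q$, with $G$ finite Abelian and $q$ a prime not dividing $|G|$, one component is decomposable by the subgroup of order $q$. We do not use these results; the last one is contained in the case $\beta=1$ of the theorem below.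

The following notation is fixed up to the end of Section~\ref{sec:proof}. Let $q$ be a prime, $\beta\ge1$, and $G$ a finite Abelian group with $q\nmid|G|$. Put
\[
\Gamma=G\times\mathbb Z_{q^\beta},\qquad h=(0,q^{\beta-1}),\qquad H=\langle h\rangle,\qquad \zeta=e^{2\pi i/q^\beta},\qquad \lambda(u,x)=\zeta^x .
\]
Then $H$ is the unique subgroup of order $q$ in $\Gamma$, and $\lambda$ is a character of $\Gamma$, that is, a homomorphism $\Gamma\to\mathbb C^\times$. For a character $\chi$ and a subset $S$ we write $\chi(S)=\sum_{s\in S}\chi(s)$.

\begin{theorem}\label{thm:main}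
Let $A\oplus B=\Gamma$. Then exactly one of $\lambda(A),\lambda(B)$ is $0$. The component on which $\lambda$ vanishes is decomposable by $H$. The other component is not decomposable by $H$.
\end{theorem}

The \emph{mask polynomial} of $S\subseteq\mathbb Z_n$ is $S(X)=\sum_{s\in S}X^s$, and $\Phi_d$ is the $d$-th cyclotomic polynomial.

\begin{corollary}\label{cor:main}
Let $n\ge2$. For every complementing pair $(A,B)$ in $\mathbb Z_n$ and every prime $q\mid n$, exactly one of $A,B$ is decomposable by the subgroup of order $q$. If $q^\beta$ is the largest power of $q$ dividing $n$, it is the component whose mask polynomial is divisible by $\Phi_{q^\beta}$. In particular, every $\mathbb Z_n$ is quasi-periodic. More generally, every finite Abelian group with at least one nontrivial cyclic Sylow subgroup is quasi-periodic.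
\end{corollary}

\begin{proof}
A finite Abelian group is the product of its Sylow subgroups. If its Sylow $q$-subgroup is cyclic of order $q^\beta>1$, it is isomorphic to $G\times\mathbb Z_{q^\beta}$ with $q\nmid|G|$, and Theorem~\ref{thm:main} shows that exactly one component of each pair is decomposable by the subgroup of order $q$. For $\mathbb Z_n$ with $n=n_0q^\beta$, $q\nmid n_0$, use the isomorphism $k\mapsto(k\bmod n_0,\ k\bmod q^\beta)$. Under it $\lambda(S)=S(\zeta)$, and $S(\zeta)=0$ if and only if the minimal polynomial $\Phi_{q^\beta}$ of $\zeta$ divides $S(X)$.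
\end{proof}

The proof of Theorem~\ref{thm:main} follows the representation $g=a+b$ as $g$ runs through a coset of $H$, and looks only at the $\mathbb Z_{q^\beta}$-components of $a$ and $b$. On each coset only one of the two components moves (Section~\ref{sec:types}), and it is the same one on all cosets (Section~\ref{sec:mix}). Section~\ref{sec:limits} shows what happens for subgroups of composite order and for noncyclic Sylow subgroups.

\section{Characters, dilations and index maps}\label{sec:tools}

Let $K$ be a finite Abelian group and $R$ a commutative ring. The group ring $R[K]$ consists of the formal sums $F=\sum_{u\in K}F(u)[u]$ with $F(u)\in R$, multiplied by the rule $[u][v]=[u+v]$. For $S\subseteq K$ put $\mathbf 1_S=\sum_{s\in S}[s]$. A character $\chi$ of $K$ extends to the ring homomorphism $\mathbb C[K]\to\mathbb C$, $\chi(F)=\sum_uF(u)\chi(u)$, and $\chi(\mathbf 1_S)=\chi(S)$. The values $\chi(u)$ are $e$-th roots of unity, where $e$ is the exponent of $K$. We use two facts on characters.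
\begin{itemize}
\item[(C1)] If $\chi$ is nontrivial, then $\chi(K)=0$.
\item[(C2)] (Fourier inversion.) If $F\in\mathbb C[K]$ and $\chi(F)=0$ for all characters $\chi$, then $F=0$.
\end{itemize}
With $\zeta_n=e^{2\pi i/n}$ and Euler's function $\varphi$, we use three facts on cyclotomic fields.
\begin{itemize}
\item[(Z1)] The minimal polynomial of $\zeta_n$ over $\mathbb Q$ is $\Phi_n$, which is monic with integer coefficients and has degree $\varphi(n)$. Hence $[\mathbb Q(\zeta_n):\mathbb Q]=\varphi(n)$, and $P\in\mathbb Z[X]$ vanishes at $\zeta_n$ if and only if $\Phi_n\mid P$ in $\mathbb Z[X]$.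
\item[(Z2)] If $\gcd(t,n)=1$, there is an automorphism $\sigma_t$ of $\mathbb Q(\zeta_n)$ that raises every $n$-th root of unity to its $t$-th power.
\item[(Z3)] $\Phi_{q^\beta}(X)=\sum_{k=0}^{q-1}X^{kq^{\beta-1}}$, so $\Phi_{q^\beta}(1)=q$. By (Z1), the rule $P(\zeta)\mapsto P(1)\bmod q$ is a well-defined ring homomorphism $\pi:\mathbb Z[\zeta]\to\mathbb F_q$, and it sends every power of $\zeta$ to $1$. In particular, if a sum of $N$ powers of $\zeta$ vanishes, then $q\mid N$.
\end{itemize}

The three lemmas of this section hold for an arbitrary finite Abelian group $\Gamma$.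

\begin{lemma}\label{lem:crit}
Let $A,B\subseteq\Gamma$ with $|A||B|=|\Gamma|$. Then $A\oplus B=\Gamma$ if and only if $\chi(A)\chi(B)=0$ for every nontrivial character $\chi$ of $\Gamma$.
\end{lemma}

\begin{proof}
The coefficient of $[g]$ in $\mathbf 1_A\mathbf 1_B$ is the number of representations $g=a+b$, so $A\oplus B=\Gamma$ means $F=\mathbf 1_A\mathbf 1_B-\mathbf 1_\Gamma=0$. The trivial character takes $F$ to $|A||B|-|\Gamma|=0$, and a nontrivial $\chi$ takes it to $\chi(A)\chi(B)$ by (C1). Apply (C2).
\end{proof}

\begin{lemma}[dilation]\label{lem:dil}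
If $A\oplus B=\Gamma$ and $\gcd(t,|\Gamma|)=1$, then $tA\oplus B=\Gamma$, where $tA=\{ta:a\in A\}$.
\end{lemma}

\begin{proof}
The map $a\mapsto ta$ is injective, so $|tA|=|A|$ and $\chi(tA)=\sum_{a\in A}\chi(a)^t=\sigma_t(\chi(A))$, with $\sigma_t$ from (Z2) for $n=|\Gamma|$. Thus $\chi(tA)=0$ if and only if $\chi(A)=0$, and Lemma~\ref{lem:crit} applies.
\end{proof}

If $A\oplus B=\Gamma$, we write $g=a(g)+b(g)$ for the unique representation of $g\in\Gamma$. Decomposability can be read off from the way $b(g)$ changes along cosets.

\begin{lemma}[index maps]\label{lem:index}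
Let $A\oplus B=\Gamma$ and let $K\le\Gamma$ be a subgroup of order at least $2$. Then $B$ is decomposable by $K$ if and only if there is a map $\iota:B\to K$ with
\begin{equation}\label{eq:index}
\iota\bigl(b(g+z)\bigr)=\iota\bigl(b(g)\bigr)+z\qquad\text{for all } g\in\Gamma,\ z\in K .
\end{equation}
The parts of a decomposition are the fibers $B^{(w)}=\iota^{-1}(w)$, $w\in K$, of such a map, and $D=A\oplus B^{(0)}$ meets every coset of $K$ exactly once.
\end{lemma}

\begin{proof}
For any map $\iota:B\to K$ with fibers $B^{(w)}$ we have $A\oplus B^{(w)}=\{g:\iota(b(g))=w\}$. Suppose that $B$ is decomposable. Index the parts by $K$ so that $A\oplus B^{(w)}=w+D$, and let $\iota$ send each $b$ to the index of its part. If $\iota(b(g))=w$, then $g\in w+D$, so $g+z\in(w+z)+D$, which is \eqref{eq:index}. Conversely, \eqref{eq:index} gives $\iota(b(g))=0\iff\iota(b(g+w))=w$, that is, $A\oplus B^{(w)}=w+D$. Then $|A||B^{(w)}|=|D|$ for all $w$, so the fibers have equal size. Finally, by \eqref{eq:index} exactly one $z\in K$ satisfies $\iota(b(g+z))=0$, so $D$ meets $g+K$ once.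
\end{proof}

We call $\iota$ an \emph{index map}. It suffices to check \eqref{eq:index} for $z$ in a generating set of $K$.

\section{Two small cases}\label{sec:small}

The first case explains the choice of $\lambda$ and of the partition. The second contains the main idea of the proof.

\subsection*{The case $G=0$}
Let $A\oplus B=\mathbb Z_{q^\beta}$. By Lemma~\ref{lem:crit}, $\lambda(A)\lambda(B)=0$; say $\lambda(B)=B(\zeta)=0$. Then $B(X)=\Phi_{q^\beta}(X)C(X)$, and $\deg C<q^{\beta-1}$ because $\deg B<q^\beta$. By the formula in (Z3), the coefficient sequence of $B(X)$ is the block of $q^{\beta-1}$ coefficients of $C(X)$ repeated $q$ times. So $B$ is invariant under adding $q^{\beta-1}$. It is periodic, and it is decomposed by the \emph{top digit} $\lfloor y/q^{\beta-1}\rfloor\in\{0,\dots,q-1\}$ of its elements $y$.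

For general $G$ the same computation, applied to $\sum_{(u,y)\in B}X^y$, shows that $\lambda(B)=0$ makes the \emph{multiset} of second components of $B$ invariant under adding $q^{\beta-1}$. So the top digit of the second component again cuts $B$ into $q$ equal parts, and it is the natural candidate for an index map. But $B$ itself need not be invariant under $H$, as Example~\ref{ex:72} shows, and \eqref{eq:index} needs a proof.

\subsection*{The case $q=2$, $\beta=1$}
Let $|G|$ be odd and $A\oplus B=G\times\mathbb Z_2$. The cosets of $H$ are the pairs $\{(u,0),(u,1)\}$, $u\in G$. Let $x_j,y_j\in\mathbb Z_2$ be the second components of $a((u,j))$ and $b((u,j))$. From $x_0+y_0=0$ and $x_1+y_1=1$ we see that exactly one of $x_0=x_1$, $y_0=y_1$ holds. Let $U\subseteq G$ be the set of $u$ with $y_0=y_1$. Suppose $\lambda(B)=0$. We claim that $U=\emptyset$; then $y$ changes along every coset, and $\iota(u,y)=(0,y)$ is an index map for $B$.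

For $S\subseteq G\times\mathbb Z_2$ define $S^+=\sum_{(u,x)\in S}[u]$ and $S^-=\sum_{(u,x)\in S}(-1)^x[u]$ in $\mathbb Z[G]$. A product such as $A^+B^-$ is a sum over the pairs $(a,b)$, hence over the elements $a+b$ of $G\times\mathbb Z_2$. The coefficient of $[u]$ is
\[
\begin{array}{ll}
(-1)^{x_0+y_0}+(-1)^{x_1+y_1}=0 & \text{in } A^-B^-,\\[2pt]
(-1)^{y_0}+(-1)^{y_1} & \text{in } A^+B^-,\\[2pt]
(-1)^{x_0}+(-1)^{x_1} & \text{in } A^-B^+ .
\end{array}
\]
So $A^+B^-=2F_A$ and $A^-B^+=2F_B$, where $F_A$ has coefficients $\pm1$ on $U$ and $0$ elsewhere, and $F_B$ has coefficients $\pm1$ on $G\setminus U$ and $0$ elsewhere. Moreover $4F_AF_B=A^+B^+A^-B^-=0$, so $F_AF_B=0$. The signs are unknown, but they disappear modulo $2$: in $\mathbb F_2[G]$,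
\[
0=\mathbf 1_U(\mathbf 1_G-\mathbf 1_U)=|U|\,\mathbf 1_G-\mathbf 1_U^2 .
\]
The sum of the coefficients is multiplicative, and for $B^-$ it is $\lambda(B)=0$. Hence the $|U|$ signs in $F_A$ add up to $0$, so $|U|$ is even and $\mathbf 1_U^2=0$ in $\mathbb F_2[G]$. On the other hand, $\mathbf 1_U^2=\sum_{u\in U}[2u]$ in characteristic $2$, and $u\mapsto2u$ is injective because $|G|$ is odd. Therefore $U=\emptyset$.

The general case needs two more ingredients. When $q^\beta>2$ it is no longer automatic that one of $x,y$ is constant along a coset; this is where dilations enter. When $\beta>1$ there are $q^{\beta-1}$ cosets of $H$ over each $u\in G$, so $F_A$ and $F_B$ are sums of products, and $F_AF_B=0$ needs a further argument.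

\section{The two types of cosets}\label{sec:types}

From here to the end of Section~\ref{sec:proof} we fix $A\oplus B=\Gamma=G\times\mathbb Z_{q^\beta}$. Every nonzero element of $\mathbb Z_{q^\beta}$ has the form $q^vd$ with $0\le v<\beta$ and $d$ a unit, and its order is $q^{\beta-v}$. Consequently, (a) two elements of the same order differ by a unit factor, and (b) if two elements have different orders, the order of their sum is the larger of the two.

\begin{lemma}[dichotomy]\label{lem:dich}
Let $g\in\Gamma$. For $j=0,\dots,q-1$ let $a_j=a(g+jh)$ and $b_j=b(g+jh)$, with second components $x_j,y_j\in\mathbb Z_{q^\beta}$. Then exactly one of the following holds: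
\begin{itemize}
\item[] \emph{($B$-varying)} all $x_j$ are equal, and $y_j=y_0+jq^{\beta-1}$ for all $j$;
\item[] \emph{($A$-varying)} all $y_j$ are equal, and $x_j=x_0+jq^{\beta-1}$ for all $j$.
\end{itemize}
\end{lemma}

The sums $a_j+b_j$ have the same first component. A dilation of $A$ that fixes first components preserves this, and it rescales the differences $x_j-x_k$. If it can cancel $y_j-y_k$, two sums collide, against Lemma~\ref{lem:dil}.

\begin{proof}
Comparing second components in $a_j+b_j=g+jh$ gives
\begin{equation}\label{eq:sum}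
x_j+y_j=x_0+y_0+jq^{\beta-1}.
\end{equation}
We first show that $x_j=x_k$ or $y_j=y_k$ whenever $j\ne k$. Put $\delta=x_j-x_k$ and $\epsilon=y_j-y_k$. By \eqref{eq:sum}, $\delta+\epsilon=(j-k)q^{\beta-1}$, which has order $q$.

Suppose that $\delta$ and $\epsilon$ have the same order. Then both are nonzero, since their sum is, and by (a) there is a unit $\tau$ with $\tau\delta=-\epsilon$. As $q\nmid|G|$, the Chinese remainder theorem gives an integer $t$ with $t\equiv1\pmod{|G|}$ and $t\equiv\tau\pmod{q^\beta}$. Then $\gcd(t,|\Gamma|)=1$ and $t(u,x)=(u,\tau x)$. The elements $ta_j+b_j$ and $ta_k+b_k$ both have the first component of $g$, and their second components differ by $\tau\delta+\epsilon=0$. So they are equal, and uniqueness in $tA\oplus B=\Gamma$ gives $b_j=b_k$. This contradicts $\epsilon\ne0$.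

Hence the orders of $\delta$ and $\epsilon$ differ. By (b) the larger one is $q$, so the smaller one is $1$, and $\delta=0$ or $\epsilon=0$.

Next, all $x_j$ are equal or all $y_j$ are equal. Indeed, suppose $x_j\ne x_k$ for some $j,k$. Then $y_j=y_k$. Every $l$ satisfies $x_l\ne x_j$ or $x_l\ne x_k$, hence $y_l=y_j$ or $y_l=y_k$, and all $y_l$ are equal. Both families cannot be constant, because the right side of \eqref{eq:sum} depends on $j$, and the two formulas follow from \eqref{eq:sum}.
\end{proof}

Replacing $g$ by $g+h$ permutes the pairs $(a_j,b_j)$ cyclically, so the alternative depends only on the coset $g+H$. Each coset of $H$ is therefore either $A$-varying or $B$-varying.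

\begin{remark}\label{rem:33}
The lemma fails when $q$ divides $|G|$. Let $G=\mathbb Z_3$, $q^\beta=3$, $A=\langle(1,1)\rangle$ and $B=\langle(2,1)\rangle$. These are distinct subgroups of order $3$, so $A\oplus B=\mathbb Z_3\times\mathbb Z_3$. Here $(0,0)=(0,0)+(0,0)$ and $(0,1)=(2,2)+(1,2)$, so both second components change. Also $\lambda(A)=\lambda(B)=0$, so the first assertion of Theorem~\ref{thm:main} fails as well.
\end{remark}

\section{All cosets have the same type}\label{sec:mix}

The cosets of $H$ are the sets $(u,s)+H=\{(u,x):x\equiv s\pmod{q^{\beta-1}}\}$ with $u\in G$ and $0\le s<q^{\beta-1}$. To obtain objects that live on $G$, as in Section~\ref{sec:small}, we fix $s$ and let $u$ vary. This calls for cutting sets according to the residue of the second component. For $S\subseteq\Gamma$ and $0\le i<q^{\beta-1}$ define the \emph{slice}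
\[
S_i=\{(u,x)\in S:\ x\equiv i\pmod{q^{\beta-1}}\}.
\]
For a character $\psi$ of $G$ let $\chi_\psi(u,x)=\psi(u)\zeta^x$. This is a nontrivial character of $\Gamma$, and $\chi_\psi=\lambda$ for the trivial $\psi$. Lemma~\ref{lem:crit} gives information on $\chi_\psi(A)$ and $\chi_\psi(B)$; the next lemma passes it on to the slices.

\begin{lemma}[slices]\label{lem:slice}
Let $S\subseteq\Gamma$ and let $\psi$ be a character of $G$. Then $\chi_\psi(S)=0$ if and only if $\chi_\psi(S_i)=0$ for all $i$.
\end{lemma}

\begin{proof}
We have $\chi_\psi(S)=\sum_i\chi_\psi(S_i)$, which gives one direction. Let $e$ be the exponent of $G$, so $q\nmid e$, and let $L=\mathbb Q(\zeta_{eq})$. The field $L$ contains the values of $\psi$ and $\zeta_q=\zeta^{q^{\beta-1}}$. An element of $S_i$ has the form $(u,i+kq^{\beta-1})$, and $\chi_\psi$ takes it to $\zeta^i\psi(u)\zeta_q^k$. Thus $\chi_\psi(S_i)=\zeta^ic_i$ with $c_i\in L$. Since $e$ and $q$ are coprime, $L(\zeta)=\mathbb Q(\zeta_{eq^\beta})$, and (Z1) gives $[L(\zeta):L]=\varphi(eq^\beta)/\varphi(eq)=q^{\beta-1}$. So the powers $\zeta^i$, $0\le i<q^{\beta-1}$,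 are linearly independent over $L$, and $\sum_i\zeta^ic_i=0$ forces $c_i=0$ for all $i$.
\end{proof}

The hypothesis $q\nmid|G|$ is needed here: for $G=\mathbb Z_4$, $q^\beta=4$, $\psi(u)=\zeta^u$ and $S=\{(0,0),(1,1)\}$ we get $\chi_\psi(S_0)=1$, $\chi_\psi(S_1)=-1$ and $\chi_\psi(S)=0$.

\begin{proposition}\label{prop:mix}
If $\lambda(B)=0$, every coset of $H$ is $B$-varying. If $\lambda(A)=0$, every coset of $H$ is $A$-varying.
\end{proposition}

Fix $s$ and let $U$ be the set of $u\in G$ for which $(u,s)+H$ is $A$-varying. The difficulty is that $\mathbf 1_U$ is not a visible expression in $A$ and $B$. A weighted version of it is: if each element $a+b$ is given the weight $\zeta^y$, with $y$ the second component of $b$, then the weights cancel on $B$-varying cosets and add up on $A$-varying ones. The homomorphism $\pi$ of (Z3) then removes the weights.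

\begin{proof}
Fix $s\in\{0,\dots,q^{\beta-1}-1\}$ and let $U$ be as above. For $u\in U$ let $y(u)$ be the common second component of the elements $b(g)$, $g\in(u,s)+H$. For $u\in G\setminus U$ the coset is $B$-varying; let $x(u)$ be the common second component of the elements $a(g)$. Define
\[
F_A=\sum_{u\in U}\zeta^{y(u)}[u],\qquad F_B=\sum_{u\in G\setminus U}\zeta^{x(u)}[u]\qquad\text{in }\mathbb Z[\zeta][G],
\]
and, for $S\subseteq\Gamma$, put $S^+=\sum_{(u,x)\in S}[u]$ and $S^\lambda=\sum_{(u,x)\in S}\zeta^x[u]$. Note that $\psi(S^\lambda)=\chi_\psi(S)$.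

\emph{Step 1: the weighted sums.} We claim that
\begin{equation}\label{eq:F}
qF_A=\sum_{i+j\equiv s}A_i^+B_j^\lambda,\qquad qF_B=\sum_{i+j\equiv s}A_i^\lambda B_j^+ ,
\end{equation}
where $0\le i,j<q^{\beta-1}$ and the congruence is modulo $q^{\beta-1}$. The first right side equals $\sum\zeta^{y}[v+w]$, summed over all pairs $a=(v,x)\in A$, $b=(w,y)\in B$ with $x+y\equiv s\pmod{q^{\beta-1}}$. Since $A\oplus B=\Gamma$, the map $(a,b)\mapsto a+b$ is a bijection from these pairs onto $\bigcup_{u\in G}\bigl((u,s)+H\bigr)$. In the notation of Lemma~\ref{lem:dich} for $g=(u,s)$, the coefficient of $[u]$ is therefore $\sum_{k=0}^{q-1}\zeta^{y_k}$. If $u\in U$, this is $q\zeta^{y(u)}$. If $u\notin U$, it is $\zeta^{y_0}\sum_{k=0}^{q-1}\zeta_q^{k}=0$. This proves the first identity, and the second is the first with $A$ and $B$ exchanged.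

\emph{Step 2: $F_AF_B=0$.} Let $\psi$ be a character of $G$. If $\chi_\psi(B)=0$, then $\psi(B_j^\lambda)=\chi_\psi(B_j)=0$ for all $j$ by Lemma~\ref{lem:slice}, so $\psi(F_A)=0$ by \eqref{eq:F}. The second identity gives the same for $A$ and $F_B$:
\begin{equation}\label{eq:impl}
\chi_\psi(B)=0\ \Longrightarrow\ \psi(F_A)=0,\qquad\qquad \chi_\psi(A)=0\ \Longrightarrow\ \psi(F_B)=0 .
\end{equation}
By Lemma~\ref{lem:crit}, $\chi_\psi(A)\chi_\psi(B)=0$, hence $\psi(F_AF_B)=\psi(F_A)\psi(F_B)=0$ for every $\psi$. By (C2), $F_AF_B=0$.

\emph{Step 3: reduction modulo $q$.} Applied to coefficients, $\pi$ is a ring homomorphism $\mathbb Z[\zeta][G]\to\mathbb F_q[G]$ that takes $F_A$ to $\mathbf 1_U$ and $F_B$ to $\mathbf 1_G-\mathbf 1_U$. Since $[u]\mathbf 1_G=\mathbf 1_G$ for all $u$, Step 2 yields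
\[
\mathbf 1_U^2=\mathbf 1_U\mathbf 1_G=|U|\,\mathbf 1_G\qquad\text{in }\mathbb F_q[G].
\]
Now suppose $\lambda(B)=0$. By \eqref{eq:impl} for the trivial $\psi$, $\sum_{u\in U}\zeta^{y(u)}=0$, so $q\mid|U|$ by (Z3). Hence $\mathbf 1_U^2=0$, and $\mathbf 1_U^q=0$ because $q\ge2$. In a commutative ring of characteristic $q$ the $q$-th power map is additive, so $\mathbf 1_U^q=\sum_{u\in U}[qu]$. Since $q\nmid|G|$, the elements $qu$, $u\in U$, are distinct, and the sum vanishes only if $U=\emptyset$. Thus every coset $(u,s)+H$ is $B$-varying, and $s$ was arbitrary. The second statement is the first with $A$ and $B$ exchanged.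
\end{proof}

\section{Proof of the main theorem}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:crit}, $\lambda(A)\lambda(B)=0$. If both factors were $0$, Proposition~\ref{prop:mix} would make each coset of $H$ both $A$-varying and $B$-varying, against Lemma~\ref{lem:dich}. So exactly one factor vanishes, and after exchanging $A$ and $B$ if necessary we assume $\lambda(B)=0$.

\emph{$B$ is decomposable by $H$.} Define $\iota:B\to H$ by $\iota(u,y)=\lfloor y/q^{\beta-1}\rfloor\,h$, with $y\in\{0,\dots,q^\beta-1\}$. Let $g\in\Gamma$. The coset $g+H$ is $B$-varying by Proposition~\ref{prop:mix}, so the second component of $b(g+h)$ is that of $b(g)$ plus $q^{\beta-1}$ in $\mathbb Z_{q^\beta}$. This raises the top digit by $1$ modulo $q$, so $\iota(b(g+h))=\iota(b(g))+h$. Since $h$ generates $H$, the map $\iota$ is an index map, and Lemma~\ref{lem:index} applies. Explicitly, the parts $B^{(k)}=\{(u,y)\in B:\lfloor y/q^{\beta-1}\rfloor=k\}$ satisfy $A\oplus B^{(k)}=kh+(A\oplus B^{(0)})$ for $0\le k<q$.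

\emph{$A$ is not decomposable by $H$.} Suppose it is, and let $D=A^{(0)}\oplus B$. By Lemma~\ref{lem:index}, with $A$ and $B$ exchanged, $D$ meets every coset of $H$ exactly once. So the slice $D_0$, which has one element in each coset $(u,0)+H$, has $|G|$ elements. From $\mathbf 1_D=\mathbf 1_{A^{(0)}}\mathbf 1_B$ we get $\lambda(D)=\lambda(A^{(0)})\lambda(B)=0$, and Lemma~\ref{lem:slice} for the trivial $\psi$ gives $\lambda(D_0)=0$. This is a vanishing sum of $|G|$ powers of $\zeta$, so $q$ divides $|G|$ by (Z3), a contradiction.
\end{proof}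

\begin{example}\label{ex:72again}
Take the pair of Example~\ref{ex:72}. For $q^\beta=8$ we have $h=36$, and the parts are defined by $\lfloor(b\bmod 8)/4\rfloor$. The residues modulo $8$ of $0,42,48,1,25,49$ are $0,2,0,1,1,1$, and those of $36,6,12,5,29,53$ are $4,6,4,5,5,5$. They cancel in pairs in $\lambda(B)$ because $\zeta^4=-1$, and the partition is \eqref{eq:72parts}. For $q^\beta=9$ we have $h=48$, the element that is $0$ modulo $8$ and $3$ modulo $9$, and $\lfloor(b\bmod9)/3\rfloor$ gives
\[
B^{(0)}=\{0,36,1,29\},\qquad B^{(1)}=\{12,48,49,5\},\qquad B^{(2)}=\{6,42,25,53\}.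
\]
Now the odd halves are the translates of $\{1,29\}$ by $0$, $h=48$ and $2h=24$. The sumsets of the even halves with $A$ are $E$, $12+E$ and $6+E$ for $E=\{0,8,16\}+\langle18\rangle$, and these equal $E$, $48+E$ and $24+E$.
\end{example}

\section{Composite order and noncyclic Sylow subgroups}\label{sec:limits}

Definition~\ref{def:dec} allows subgroups of any order, whereas Theorem~\ref{thm:main} treats prime order only. For quasi-periodicity nothing is lost.

\begin{proposition}\label{prop:sub}
Let $A\oplus B=\Gamma$ in a finite Abelian group $\Gamma$, and let $B$ be decomposable by a subgroup $K$. Then $B$ is decomposable by every subgroup $K'\le K$ with $K'\neq0$.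
\end{proposition}

\begin{proof}
Let $C$ be a set of representatives of $K/K'$, and define $\rho:K\to K'$ by $\rho(c+y)=y$ for $c\in C$, $y\in K'$. Then $\rho(w+z)=\rho(w)+z$ for $w\in K$, $z\in K'$. If $\iota:B\to K$ is an index map, then $\rho\iota(b(g+z))=\rho\bigl(\iota(b(g))+z\bigr)=\rho\iota(b(g))+z$ for $z\in K'$, so $\rho\iota$ is an index map for $K'$.
\end{proof}

So a pair is quasi-periodic exactly when a component is decomposable by a subgroup of prime order, and for $\mathbb Z_n$ Corollary~\ref{cor:main} settles this case for every pair and every prime $q\mid n$. The converse of Proposition~\ref{prop:sub} is false: decomposability by all prime-order subgroups of $K$ does not give decomposability by $K$, even in a cyclic group of squarefree order.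

\begin{proposition}\label{prop:pqr}
Let $p,q,r$ be distinct primes and $\Gamma=\mathbb Z_p\times\mathbb Z_q\times\mathbb Z_r\cong\mathbb Z_{pqr}$. Let $\alpha:\mathbb Z_r\to\mathbb Z_p$ and $f:\mathbb Z_q\to\mathbb Z_r$ be nonconstant maps, and set
\[
A=\{(\alpha(i),0,i):i\in\mathbb Z_r\},\qquad B=\{(x,y,f(y)):x\in\mathbb Z_p,\ y\in\mathbb Z_q\}.
\]
Then $A\oplus B=\Gamma$, and $B$ is decomposable by the subgroup of order $p$ and by the subgroup of order $q$, but not by the subgroup $K=\mathbb Z_p\times\mathbb Z_q\times0$ of order $pq$.
\end{proposition}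

\begin{proof}
The equation $(u,y,v)=(\alpha(i),0,i)+(x,y',f(y'))$ has the unique solution $y'=y$, $i=v-f(y)$, $x=u-\alpha(i)$. So $A\oplus B=\Gamma$ and
\begin{equation}\label{eq:bg}
b\bigl((u,y,v)\bigr)=\bigl(u-\alpha(v-f(y)),\ y,\ f(y)\bigr).
\end{equation}
Since $|A|=r$, the set $A$ cannot be split into $p$ or into $q$ equal parts. By Corollary~\ref{cor:main}, $B$ is decomposable by the subgroups of order $p$ and $q$.

Suppose that $\iota:B\to K$ is an index map, and let $c(x,y)\in\mathbb Z_p$ be the first coordinate of $\iota(x,y,f(y))$. For $z=(1,0,0)$, \eqref{eq:index} and \eqref{eq:bg} give $c(x+1,y)=c(x,y)+1$, so $c(x,y)=x+\gamma(y)$ with $\gamma(y)=c(0,y)$. For $z=(0,1,0)$ the first coordinate of $\iota$ does not change, so for all $u,y,v$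
\[
u-\alpha\bigl(v-f(y+1)\bigr)+\gamma(y+1)=u-\alpha\bigl(v-f(y)\bigr)+\gamma(y).
\]
As $f$ is nonconstant, there is $y$ with $\epsilon=f(y)-f(y+1)\ne0$. With $w=v-f(y)$ and $\kappa=\gamma(y+1)-\gamma(y)$ the identity reads $\alpha(w+\epsilon)-\alpha(w)=\kappa$ for all $w\in\mathbb Z_r$. Summing over $w$ gives $r\kappa=0$ in $\mathbb Z_p$, so $\kappa=0$. Since $\epsilon$ generates $\mathbb Z_r$, the map $\alpha$ is constant, a contradiction.
\end{proof}

Finally, the statement that exactly one component is decomposable by a given subgroup of order $q$ needs the Sylow $q$-subgroup to be cyclic.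

\begin{example}\label{ex:qq}
In $\mathbb Z_q\times\mathbb Z_q$ let $A=\mathbb Z_q\times0$, $B=0\times\mathbb Z_q$ and $K=\{(k,k):k\in\mathbb Z_q\}$, and partition $A$ and $B$ into singletons. Then $A\oplus\{(0,k)\}=\mathbb Z_q\times\{k\}=(k,k)+A$ and $\{(k,0)\}\oplus B=\{k\}\times\mathbb Z_q=(k,k)+B$. Both components are decomposable by $K$.
\end{example}

\begin{thebibliography}{9}
\bibitem{quasi}
\emph{Quasi-periodicity of $\mathbb{Z}_{p^{a}n_{0}}$},
\texttt{http://zhou.ac.cn/articles/quasi.pdf}.
\end{thebibliography}
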